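# Bicritical snarks with colouring defect four

**Theorem 1.** For all odd $n,m\ge 7$ there is a bicritical snark $G_{n,m}$ of order $12(n+m)-26$ that has girth at least $5$ and no $6$-cycle, and $\mathrm{df}(G_{n,m})=4$.

In particular there are infinitely many irreducible snarks whose defect is not three, and the following conjecture is false: *every irreducible (bicritical) snark $G$ has $\mathrm{df}(G)=3$.*

## What Theorem 1 asserts

A *snark* is a connected bridgeless cubic graph that is not 3-edge-colourable. A snark $G$ is *bicritical*, or equivalently *irreducible*, if for any two distinct vertices $u,v$ the graph $G-u-v$ is 3-edge-colourable. So a bicritical snark fails to be colourable, but removing any two vertices whatsoever repairs the failure.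

For a bridgeless cubic graph $G$ the *colouring defect* is
$$\mathrm{df}(G)=\min_{M_1,M_2,M_3}\bigl|E(G)\setminus(M_1\cup M_2\cup M_3)\bigr| ,$$
the minimum being over triples of perfect matchings. Three matchings that cover all edges must be disjoint, because $3\cdot|V|/2=|E|$; they are then the colour classes of a 3-edge-colouring. So $\mathrm{df}(G)=0$ exactly when $G$ is 3-edge-colourable, and the defect measures how badly a snark fails. It is known that $\mathrm{df}(G)\ge 3$ for every snark.

The problem comes from the slides "Hexagons And Perfect Matchings In Snarks" (http://www.akasimikrasna.sk/uploads/1/4/1/0/14106449/slides_aka_si_mi_krasna.pdf). The evidence for the conjecture was that every irreducible snark of order at most $36$ has defect three, and so do all known larger ones. The smallest graph in Theorem 1 is $G_{7,7}$, of order $142$. No minimality is claimed, and nothing is claimed about whether the defect is bounded on bicritical snarks.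

The phrase "no 6-cycle" in the theorem is the reason why the defect is at least $4$, as we shall see soon. The labour goes into having no 6-cycles and being bicritical at the same time.

## Colours in $\mathbb F_2^2$, semiedges and Kempe chains

All graphs are simple. A *colouring* is a proper 3-edge-colouring whose colours are the three nonzero elements of $\mathbb F_2^2$. The letters $r,s,t$ always stand for the three colours in some order, so $r+s=t$ and $r+s+t=0$. Three colours are pairwise distinct if and only if their sum is $0$.

When we delete an edge $ab$ but keep its ends, we leave a *semiedge* at $a$ and one at $b$; when we delete a vertex, we leave a semiedge at each surviving neighbour. Semiedges are coloured too, and every vertex must see three different colours. This changes nothing about colourability, since the semiedges at a vertex can always be given the missing colours. A colouring survives further deletions: if $G-e-f$ is coloured and $q$ is an end of $f$, deleting $q$ gives a colouring of $G-e-q$. We identify an edge with the set of its two ends, so $q\notin e$ means that $q$ is not an end of $e$.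

**Parity.** *In a coloured cubic graph with semiedges, the colours of the semiedges sum to $0$.* Add up the colours around each vertex: each sum is $0$, each full edge is counted twice, each semiedge once. For instance, if $G-v$ is coloured, then its three semiedges have sum $0$, hence are distinct, and $v$ can be put back. So a snark minus one vertex is never colourable, and two is the right number of vertices to delete in the definition of bicritical.

Recall also *Kempe chains*. In a coloured graph, the edges and semiedges with two given colours form cycles and paths, and each such path runs from a semiedge to another semiedge. Exchanging the two colours on one component gives a colouring again.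

**Lemma 2.** Let $G$ be a connected cubic graph that is not colourable and such that $G-u-v$ is colourable for all $u\ne v$. Then $G$ is bridgeless, hence a bicritical snark.

*Proof.* Suppose $uv$ is a bridge. Each side has odd order (its degree sum in that side is three times the order, minus one), and order $1$ is impossible in a cubic graph, so each side has order at least $3$. Delete two vertices of one side and colour the rest. The other side is then coloured with exactly one semiedge, the bridge, whose colour would be $0$ by parity. $\square$

**The colour $\delta$.** Let $G$ be an uncolourable cubic graph.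

- Let $e,f$ be disjoint edges and take a colouring of $G-e-f$. By parity the sum of the two semiedge colours of $e$ equals that of $f$. Call it $\delta$. If $\delta=0$, both edges could be restored and $G$ would be coloured; so $\delta\neq 0$.
- Let $e$ be an edge, $q\notin e$ a vertex, and take a colouring of $G-e-q$. Let $\delta$ be the sum of the two semiedge colours of $e$. By parity it is the sum of the three semiedges left by $q$. If $\delta=0$, both $e$ and $q$ could be restored; so $\delta\ne 0$.

In both cases the two semiedges of $e$ carry the two colours different from $\delta$.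

**Lemma 3.** Let $e=ab$ and $f=cd$ be disjoint edges of an uncolourable cubic graph $G$. Any colouring of $G-e-f$ has boundary $(a,b;c,d)=(s,t;s,t)$ or $(s,t;t,s)$ with $s\ne t$. From a colouring of one type one gets a colouring of the other type with the same $\delta=s+t$ and the same set of edges coloured $\delta$.

*Proof.* Both pairs consist of the two colours different from $\delta$, which gives the form. Take the $s$–$t$ Kempe chain starting at the semiedge at $a$. If it ended at $c$ or $d$, switching it would change the colour at $a$ and not at $b$, so we would get $\delta=0$, which is impossible. So it ends at $b$. Switch it: the colours at $a$ and $b$ are exchanged, $c$ and $d$ keep theirs, and the edges of colour $\delta$ are untouched. $\square$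

**Lemma 4.** Let $H$ be a bicritical snark, $xy\in E(H)$, and let $x_1,x_2$ (resp. $y_1,y_2$) be the other neighbours of $x$ (resp. $y$), with semiedges $X_i$, $Y_i$ left at $x_i$, $y_i$. Every colouring of $H-x-y$ has boundary $(X_1,X_2;Y_1,Y_2)=(\alpha,\alpha;\beta,\beta)$, and all pairs of colours $\alpha,\beta$ (equal or not) occur.

*Proof.* By parity $X_1+X_2=Y_1+Y_2$. If this were nonzero, giving $xy$ this colour would colour $H$. So the form is right, and some pair occurs since $H$ is bicritical. In any colouring, a Kempe chain starting at $X_1$ must end at $X_2$, since otherwise switching it would destroy $X_1=X_2$. If $\alpha\ne\beta$, switching the $\alpha$–$\beta$ chain at $X_1$ passes from $(\alpha,\alpha;\beta,\beta)$ to $(\beta,\beta;\beta,\beta)$. If $\gamma\neq\alpha$, switching the $\alpha$–$\gamma$ chain passes from $(\alpha,\alpha;\alpha,\alpha)$ to $(\gamma,\gamma;\alpha,\alpha)$. So both an equal and an unequal pair occur, and permuting the colours gives all pairs. $\square$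

## Three perfect matchings and 6-cycles

**Lemma 5.** A snark of girth at least $5$ without $6$-cycles has defect at least $4$. A snark of girth at least $5$ has defect at least $3$.

*Proof.* Let $M_1,M_2,M_3$ be perfect matchings and $e_i$ the number of edges lying in exactly $i$ of them. From $\sum|M_i|=|E|$ we get $e_1+2e_2+3e_3=e_0+e_1+e_2+e_3$, so $e_0=e_2+2e_3$. The three edges at a vertex are covered $(1,1,1)$, $(0,1,2)$ or $(0,0,3)$ times.

If $e_0=0$, then $e_2=e_3=0$ and the matchings give a colouring, which is impossible. If $e_3\ge1$, each end of a triply covered edge has two uncovered edges, and these four are distinct since there are no parallel edges; so $e_0\ge4$. There remains $e_3=0$, $e_0=e_2\ge1$. The edges covered $0$ or $2$ times form a nonempty 2-regular subgraph, as a vertex has two of them or none, and along its cycles uncovered and doubly covered edges alternate. Its total length is $2e_0$. If $e_0\le 3$ it contains a cycle of even length at most $6$; length $4$ is excluded by the girth, so it is a 6-cycle. If $e_0\le2$, only length $4$ would be left, a contradiction. $\square$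

**The Petersen graph, by hand.** Let $P$ be the Petersen graph: vertices are the 2-subsets of $\{1,\dots,5\}$, and disjoint pairs are adjacent. We name
$$x=12,\ y=34,\ x_1=35,\ x_2=45,\ y_1=15,\ y_2=25,\ z_{11}=24,\ z_{12}=14,\ z_{21}=23,\ z_{22}=13 .$$
Then $x\sim y,x_1,x_2$ and $y\sim x,y_1,y_2$; further $x_i\sim z_{i1},z_{i2}$ and $y_j\sim z_{1j},z_{2j}$; finally $z_{11}\sim z_{22}$ and $z_{12}\sim z_{21}$. It is classical that $P$ has girth $5$ and is not colourable.

It is bicritical. Indeed $P-x$ has the spanning 9-cycle $y\,y_1z_{11}x_1z_{12}z_{21}x_2z_{22}y_2$, and $P$ is vertex-transitive, so each $P-u$ has a spanning 9-cycle. Given $v\neq u$, colour the nine edges alternately $r,s,r,\dots,r$ starting and ending at $v$, and all remaining edges $t$. The only defect is at $v$, where $r$ occurs twice; so this colours $P-u-v$.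

Its defect is exactly $3$. By Lemma 5 it is at least $3$. For the other direction use the 6-cycle $z_{11}z_{22}x_2z_{21}z_{12}x_1$. Off this cycle put $xy=r$, $yy_1=s$, $yy_2=t$, $y_1z_{11}=y_2z_{22}=r$, $xx_2=y_1z_{21}=t$, $xx_1=y_2z_{12}=s$. On the cycle, let $z_{11}z_{22}$ carry both $s$ and $t$, let $x_2z_{21}$ carry $r$ and $s$, let $z_{12}x_1$ carry $r$ and $t$, and let the other three edges carry nothing. Every vertex sees each colour exactly once, so the colours are three perfect matchings, and exactly three edges are uncovered. This is the pattern of Lemma 5: three uncovered edges need a hexagon.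

So the task is now: *find a bicritical snark of girth at least $5$ without 6-cycles.*

## Dot products and the bookkeeping of 6-cycles

Let $G,H$ be uncolourable connected cubic graphs, let $e=ab$ and $f=cd$ be disjoint edges of $G$, let $xy\in E(H)$, and let $x_1,x_2$, $y_1,y_2$ be the other neighbours of $x$ and of $y$, all four distinct.

**Definition (dot product).** The *dot product* $G'$ of $G$ and $H$ at $(e,f;xy)$ is $(G-e-f)\cup(H-x-y)$ with the new edges $ax_1,\ bx_2,\ cy_1,\ dy_2$.

For example, two Petersen graphs give a graph of order $10+8=18$. The dot product is always cubic and simple. If $H-x-y$ is connected, then $G'$ is connected: every component of $G-e-f$ contains one of $a,b,c,d$, because $G$ is connected, and so is attached to $H-x-y$.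

**Lemma 6.** The dot product $G'$ is not colourable.

*Proof.* In a colouring of $G'$ let $\omega$ be the sum of the colours of $ax_1,bx_2$; by parity on the $G$-side it is also the sum for $cy_1,dy_2$. If $\omega\ne0$, putting $x,y$ back with $xy$ coloured $\omega$ colours $H$. If $\omega=0$, restoring $e$ and $f$ colours $G$. Both are impossible. $\square$

**Lemma 7.** Let $G,H$ have girth at least $5$ and let $\{a,b\}$ and $\{c,d\}$ be at distance at least $3$ in $G$. Then $G'$ has girth at least $5$, and each 6-cycle of $G'$ lies in $G-e-f$ or in $H-x-y$.

*Proof.* In $G-e-f$ a path from $a$ to $b$ has length at least $4$, because $e$ closes it to a cycle of $G$; likewise from $c$ to $d$. Paths between $\{a,b\}$ and $\{c,d\}$ have length at least $3$. In $H-x-y$ a path from $x_1$ to $x_2$ (or $y_1$ to $y_2$) has length at least $3$, since $x$ (or $y$) closes it with two more edges, and a path from $x_i$ to $y_j$ has length at least $2$, since $x,y$ close it with three more.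

A cycle of $G'$ uses $0$, $2$ or $4$ new edges. With two new edges it consists of them, one path on each side, and both paths join the same pairs: its length is at least $\min(4+3,\,3+2)+2=7$. With four it contains two paths in $G-e-f$, of total length at least $3+3$, so its length is at least $6+4$. With none it lies on one side. $\square$

**The obvious attempt, and where it stops.** Write $Q=P-x-y$, with semiedges $X_i$ at $x_i$ and $Y_j$ at $y_j$, and put
$$\ell=z_{11}z_{22},\qquad \ell'=z_{12}z_{21}.$$
$Q$ is the 8-cycle $z_{21}\,x_2\,z_{22}\,y_2\,z_{12}\,x_1\,z_{11}\,y_1$ with the chords $\ell,\ell'$; in particular it is connected. A sensible plan is: take a bicritical snark and form dot products with $P$ in order to delete its 6-cycles. By Lemma 7 such a product loses every 6-cycle through $e$ or $f$. But $Q$ brings in its own, for instance $x_1z_{11}z_{22}x_2z_{21}z_{12}$. So a dot product with $P$ is never free of hexagons. What helps is the following fact.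

**(P1)** *Every 6-cycle of $Q$ contains $\ell$.* Indeed $Q-\ell$ is an 8-cycle with one chord joining opposite vertices, and its cycles have lengths $5,5,8$.

So we can keep accounts. Suppose a set $L$ of pairwise disjoint edges, call them *live*, meets every 6-cycle of $G$. A product with $P$ at two live edges $e,f$ at distance at least $3$ consumes these two and creates the live edge $\ell$: the set $(L\setminus\{e,f\})\cup\{\ell\}$ meets every 6-cycle of $G'$, and it is smaller by one. ($P$ itself is no starting point, since it has diameter $2$ and Lemma 7 never applies with $G=P$. We shall start from flower snarks.) Going on, we come down to two live edges, and one more product leaves a graph all of whose 6-cycles pass through the *single* edge $\ell$. There the process stops, because a product consumes two edges of its first factor.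

The way past this point is to use the graph with a single live edge as the *second* factor $H$ of a dot product, with $xy=\ell$: the second factor loses two adjacent vertices, and with them the last live edge. The first factor will be another graph with two live edges. This settles the 6-cycles. Everything else is a fight for bicriticality, which dot products need not preserve. For that we must know precisely how $Q$ can be coloured.

## Colourings of $Q$

The following permutations of $\{1,\dots,5\}$ induce automorphisms of $Q$, as one reads off from the 2-subsets.

- $\varphi_x=(3\,4)$ swaps $x_1,x_2$ and swaps $z_{1j},z_{2j}$, fixing $y_1,y_2$.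
- $\varphi_y=(1\,2)$ swaps $y_1,y_2$ and swaps $z_{i1},z_{i2}$, fixing $x_1,x_2$.
- $\psi=(1\,3)(2\,4)$ swaps $x_i,y_i$ and swaps $z_{12},z_{21}$, fixing $z_{11},z_{22}$; in $P$ it swaps $x,y$.

Each of $\varphi_x,\varphi_y$ interchanges $\ell$ and $\ell'$, while $\varphi_x\varphi_y$ and $\psi$ fix $\ell$ as an edge.

Boundaries are written $(X_1,X_2;Y_1,Y_2)$. By the *six patterns* we mean all boundaries $(s,t;\beta,\beta)$ and $(\beta,\beta;s,t)$ with $s\ne t$ and $\beta$ any colour.

**5-cycle rule.** Let $\{\kappa,\lambda,\mu\}$ be all the colours. A 5-cycle $v_1\dots v_5$ whose edges leaving at $v_1,\dots,v_5$ have colours $(\kappa,\kappa,\kappa,\lambda,\mu)$ is coloured by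
$$v_1v_2=\mu,\quad v_2v_3=\lambda,\quad v_3v_4=\mu,\quad v_4v_5=\kappa,\quad v_5v_1=\lambda .$$
Conversely every colouring of a 5-cycle is of this form up to rotation and naming: each colour occurs on at most two of the five edges, so the multiplicities are $2,2,1$. Let $v_4v_5$ be the edge with the single colour $\kappa$; the other four edges alternate, and the leaving colours come out as stated.

**(P2)** *For all $\alpha,\beta$, $Q$ has a colouring with boundary $(\alpha,\alpha;\beta,\beta)$ in which $\ell$ has colour $\alpha$, and one in which $\ell$ has colour $\beta$.*

*Proof.* If $\alpha=\beta$, alternate the other two colours along the 8-cycle and give $\alpha$ to both chords. Let $\alpha=r\neq s=\beta$. Put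
$$z_{12}x_1=s,\ x_1z_{11}=t,\ z_{11}y_1=r,\ y_1z_{21}=t,\ z_{21}x_2=s,\ x_2z_{22}=t,\ z_{22}y_2=r,\ y_2z_{12}=t,\ \ell=s,\ \ell'=r.$$
At $x_1$ and $x_2$ the cycle edges are $s,t$, so $X_1=X_2=r$; at $y_1,y_2$ they are $r,t$, so $Y_1=Y_2=s$. At $z_{11},z_{22}$ we see $t,r,\ell=s$, and at $z_{12},z_{21}$ we see $s,t,\ell'=r$. So $\ell=\beta$. Applying $\varphi_x$ preserves the boundary and interchanges the chord colours, so $\ell=\alpha$ is possible too. $\square$

**(P3)** *For each $z=z_{ij}$, $Q-z$ admits all six patterns.*

*Proof.* $\varphi_x,\varphi_y$ preserve the set of six patterns and act transitively on the $z_{ij}$, so let $z=z_{11}$. Then $Q-z_{11}$ contains the 5-cycle $z_{12}z_{21}x_2z_{22}y_2$ with leaving colours $(\xi,\eta,X_2,D,Y_2)$, where $\xi$ is the colour of $x_1z_{12}$, $\eta$ that of $y_1z_{21}$, and $D$ is the free semiedge left from $\ell$. The vertices $x_1,y_1$ have one further free semiedge each, so the only other conditions are $X_1\ne\xi$ and $Y_1\ne\eta$. Use: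

| boundary | $(\xi,\eta,X_2,D,Y_2)$ |
|---|---|
| $(s,t;t,t)$ | $(r,s,t,t,t)$ |
| $(s,t;s,s)$ | $(r,t,t,t,s)$ |
| $(s,t;r,r)$ | $(r,s,t,r,r)$ |
| $(t,t;s,t)$ | $(s,r,t,t,t)$ |
| $(s,s;s,t)$ | $(t,t,s,r,t)$ |
| $(r,r;s,t)$ | $(s,r,r,r,t)$ |

In each row the five entries are, cyclically, three equal ones followed by the two other colours, so the 5-cycle rule applies; and $X_1\neq\xi$, $Y_1\ne\eta$ hold in each row. $\square$

**(P4)** *$Q-\ell$ admits all six patterns.*

*Proof.* Let $\theta_1,\dots,\theta_8$ be the colours of the 8-cycle edges $z_{21}x_2,\ x_2z_{22},\ z_{22}y_2,\ y_2z_{12},\ z_{12}x_1,\ x_1z_{11},\ z_{11}y_1,\ y_1z_{21}$, and give $\ell'$ the colour $r$. The conditions are that cyclically consecutive $\theta$'s differ and that $\theta_1,\theta_8$ (at $z_{21}$) and $\theta_4,\theta_5$ (at $z_{12}$) are not $r$. Then $X_1=\theta_5+\theta_6$, $X_2=\theta_1+\theta_2$, $Y_1=\theta_7+\theta_8$, $Y_2=\theta_3+\theta_4$.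

| $(\theta_1,\theta_2,\theta_3,\theta_4)$ | $(\theta_5,\theta_6,\theta_7,\theta_8)$ | boundary |
|---|---|---|
| $(s,t,r,s)$ | $(t,s,r,t)$ | $(r,r;s,t)$ |
| $(s,r,t,s)$ | $(t,r,s,t)$ | $(s,t;r,r)$ |
| $(s,r,s,t)$ | $(s,t,s,t)$ | $(r,t;r,r)$ |
| $(s,t,s,t)$ | $(s,r,s,t)$ | $(t,r;r,r)$ |
| $(s,t,r,t)$ | $(s,t,s,t)$ | $(r,r;r,s)$ |
| $(s,t,s,t)$ | $(s,t,r,t)$ | $(r,r;s,r)$ |

Up to the names of the colours these are all six patterns. $\square$

**(P5)** *For $z\in\{z_{11},z_{22}\}$ and $s\neq t$, $Q-z$ has a colouring with boundary $(s,t;r,r)$ in which the two semiedges coming from the edges at $z$ other than $\ell$ have equal colours.*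

*Proof.* For $z_{11}$ take row 3 of (P3): at $x_1$ the semiedge from $z_{11}$ is $X_1+\xi=s+r=t$, and at $y_1$ it is $Y_1+\eta=r+s=t$. For $z_{22}$ apply $\varphi_x\varphi_y$, which maps $z_{11}$ to $z_{22}$, fixes $\ell$ and turns the boundary into $(t,s;r,r)$; then exchange the names $s,t$. $\square$

**(P6)** *For $z\in\{z_{12},z_{21}\}$ and $s\ne t$, $Q-z$ has a colouring with boundary $(s,t;r,r)$ and $\ell$ coloured $r$, and one with this boundary and $\ell$ not coloured $r$.*

*Proof.* $\varphi_y$ maps $z_{12}$ to $z_{11}$ and $\varphi_x$ maps $z_{21}$ to $z_{11}$. Both map $\ell$ to $\ell'$ and preserve the form of the boundary up to exchanging $s,t$. So consider $Q-z_{11}$ and the colour of $\ell'=z_{12}z_{21}$. First, $(\xi,\eta,X_2,D,Y_2)=(t,t,t,s,r)$ with $X_1=s$, $Y_1=r$ satisfies $X_1\ne\xi$, $Y_1\neq\eta$ and has boundary $(s,t;r,r)$; by the rule with $v_1=z_{12}$, $v_2=z_{21}$, $\kappa=t$, $\lambda=s$, $\mu=r$, the edge $\ell'=v_1v_2$ gets $r$. Second, row 3 of (P3) has the run $r,r,r$ at $z_{22},y_2,z_{12}$, followed by $s$ at $z_{21}$ and $t$ at $x_2$; by the rule with $v_1=z_{22}$, the edge $\ell'=v_3v_4$ gets $t\ne r$. $\square$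

**(P7)** *For $q\in V(Q)\setminus\ell$, $P-\ell-q$ has a colouring in which $xy$ has colour $\delta$, the sum of the two semiedges of $\ell$.*

*Proof.* Colour the perfect matching $xy,\ x_1z_{11},\ y_1z_{21},\ x_2z_{22},\ y_2z_{12}$ with $r$. The other edges form the two 5-cycles $x\,x_1z_{12}z_{21}x_2$ and $y\,y_1z_{11}z_{22}y_2$. Let $q\in\{x_1,x_2,z_{12},z_{21}\}$. Colour $z_{11}y_1,\ y_1y,\ yy_2,\ y_2z_{22}$ with $s,t,s,t$; the semiedges of $\ell$ at $z_{11},z_{22}$ get $t,s$, so $\delta=r$. Colour the first 5-cycle $s,t,s,t,s$ around from $q$ to $q$; only $q$ sees a repetition, and $q$ is deleted. For $q=y_j$ apply $\psi$, which fixes $\ell$ and $xy$. $\square$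

**(P8)** *For all $\{r,s,t\}$, $Q-x_1$ has a colouring with $X_2=r$, $Y_1=s$, $Y_2=t$. The same holds for $Q-x_2$ and $X_1=r$. And $Q-y_j$ has a colouring in which the remaining $Y$-semiedge is $r$ and $X_1=s$, $X_2=t$.*

*Proof.* Take a colouring of $P-x-x_1$. By Lemma 4 for the edge $xx_1$, the semiedges left by $xx_2$ and $xy$ at $x_2$ and $y$ have equal colours, so $yy_1,yy_2$ have the two other colours. Delete $y$ and permute the colours. The other statements follow by $\varphi_x$ and $\psi$. $\square$

## Which colourings of $G$ a dot product needs

Let $G'$ be the dot product of a bicritical snark $G$ with $P$ at $(e,f;xy)$. When is $G'$ bicritical? Look at one critical pair: delete $x_1$ and its new neighbour $a$. On the $G$-side, $a$ is gone and $f$ is cut. If the colours at $c,d$ were equal, $f$ could be restored, and $G-a$ would be coloured, which is impossible. So $Y_1\neq Y_2$. Then $y$ can be added to the coloured $Q-x_1$, giving a colouring of $P-x-x_1$, and Lemma 4 for $xx_1$ yields $X_2=Y_1+Y_2$. Parity on the $G$-side now says that the two other neighbours of $a$ have *equal* semiedges. So the colourability of $G'-a-x_1$ forces a colouring of $G-a-f$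 of a very special kind. This is condition (G5) below.

This condition must then hold for the new live edge $\ell$ as well, say for its end $z_{11}$ and another live edge $g$. We have a colouring of $G-g-e$ with boundary $(s,t;\beta,\beta)$, where $\beta$ is the colour of $f$. If we know nothing about $\beta$, we are stuck. Indeed, let $\beta=t$, and suppose $Q-z_{11}$ is coloured with boundary $(s,t;t,t)$ and equal semiedges at $x_1,y_1$. By parity $D=s+t=r$, so the 5-cycle in $Q-z_{11}$ has leaving colours $(\xi,\eta,t,r,t)$. By the converse part of the 5-cycle rule three cyclically consecutive ones are equal and the other two are different from these. Positions $1,2,3$ equal means a fourth $t$ in position 5; positions $5,1,2$ equal means a fourth $t$ in position 3; and every other window contains both $t$ and $r$. So there is no such colouring. On the other hand, (P5) says that all is well if $\beta=r=\delta$. Hence the induction must carry information about whether a *third* live edge has the colour $\delta$.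

**Definition (good pair).** $(G,L)$ is *good* if $G$ is a snark and $L$ is a set of at least two pairwise disjoint edges such that

- **(G1)** $G$ is bicritical;
- **(G2)** for distinct $e,f\in L$, $G-e-f$ is colourable;
- **(G3)** for distinct $e,f,g\in L$, $G-e-f$ has a colouring with $g$ coloured $\delta$ and one with $g$ coloured $\ne\delta$;
- **(G4)** for distinct $e,f\in L$ and each vertex $q\notin e\cup f$, $G-e-q$ has a colouring with $f$ coloured $\delta$ and one with $f$ coloured $\neq\delta$;
- **(G5)** for distinct $e,f\in L$ and each end $a$ of $e$, $G-a-f$ has a colouring in which the two semiedges from the edges at $a$ other than $e$ have equal colours.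

We refer to these as (G3) for $(e,f;g)$, (G4) for $(e;f)$, and (G5) for $(e,a;f)$. In (G5), parity shows that the remaining semiedge of $e$ has the colour $\delta$, the sum of the two semiedges of $f$; as $\delta\ne0$, the semiedges of $f$ are the two other colours. Two consequences will be used:

**(G4′)** *For $e\in L$ and $q\notin e$, $G-e-q$ is colourable.* Take $f\in L\setminus\{e\}$. If $q\notin f$ use (G4); if $q\in f$, delete $q$ from a colouring of $G-e-f$.

**(G5′)** *If $e=ab$, the colouring in (G5) for $(e,a;f)$ has colours $r$ at $b$ and $s,t$ at the ends of $f$, with $r,s,t$ distinct.*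

The chain of products needs (G4) only in the weaker form (G4′); the full strength of (G4) is for the join of two graphs at the end.

## Goodness survives a dot product with $P$

**Proposition 8.** Let $(G,L)$ be good, let $e=ab$, $f=cd$ be distinct elements of $L$, and let $G'$ be the dot product of $G$ with $P$ at $(e,f;xy)$. Then $G'$ is a bicritical snark. If $|L|\ge 3$, then $(G',L')$ with $L'=(L\setminus\{e,f\})\cup\{\ell\}$ is good.

*Proof.* $G'$ is connected (as $Q$ is), cubic, and uncolourable by Lemma 6.

**Gluing.** We always combine a colouring on the $G$-side, with boundary $(a,b;c,d)$, and one on the $Q$-side, with boundary $(X_1,X_2;Y_1,Y_2)$, after permuting colours on one side if needed. They must agree on the new edges both of whose ends survive. A coordinate at which an end of the new edge is deleted is *void*, written $*$; there nothing has to agree.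

**Standard extension.** Suppose that on the $G$-side we have a colouring in which $e$ (or its remaining semiedge, if one end is deleted) has colour $\alpha$, and likewise $f$ has colour $\beta$; if both ends of $e$ or of $f$ are deleted, that colour is arbitrary. Cut $e$ and $f$ and use (P2) with boundary $(\alpha,\alpha;\beta,\beta)$. By (P2) we may choose whether $\ell$ gets the colour $\alpha$ of $e$ or the colour $\beta$ of $f$.

**Half-open boundaries.** A colouring of $G-g-e$ or $G-q-e$ with $f$ of colour $\beta$ has boundary $(s,t;\beta,\beta)$ with $s\neq t$ and $s+t=\delta$; one of $G-g-f$ or $G-q-f$, with $e$ of colour $\alpha$, has boundary $(\alpha,\alpha;s,t)$ with $s+t=\delta$. If we use such a boundary on $Q-\ell$, then by parity the two semiedges of $\ell$ also have sum $s+t$. So $\delta$ is the same computed at a deleted edge of $G$, at the pair with distinct colours, or at $\ell$.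

**Symmetry.** Renaming $a\leftrightarrow b$ goes with $\varphi_x$, renaming $c\leftrightarrow d$ with $\varphi_y$, and renaming $(e;a,b)\leftrightarrow(f;c,d)$ with $\psi$. The last one fixes $\ell$; the first two do not, and we use them only where $\ell$ plays no role.

Below $g,h,k$ are distinct elements of $L\setminus\{e,f\}$.

**Step 1: (G1) for $G'$.** The purpose is to colour $G'-p-q$ for all vertices $p\ne q$.

*Both in $V(G)$.* Standard extension of a colouring of $G-p-q$.

*Both in $V(Q)$.* Take a colouring of $P-p-q$. The vertices $x,y$ are present and adjacent, so with $xy=r$ the edges $xx_1,xx_2$ have colours $s,t$ in some order, and so do $yy_1,yy_2$. Match this with a colouring of $G-e-f$ from (G2), of the right type by Lemma 3.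

*$p=z_{ij}$ and $q\in V(G)$.* If $q\notin e$, a colouring of $G-e-q$ from (G4′) has boundary $(s,t;\beta,\beta)$, with one of the last two coordinates void if $q\in f$; use (P3). If $q\in e$, then $q\notin f$; a colouring of $G-f-q$ has boundary $(\alpha,\alpha;s,t)$ with one of the first two void; use (P3).

*$p=x_1$ and $q\in V(G)$.* If $q\notin e$, a colouring of $G-e-q$ gives $(*,t;\beta,\beta)$, since the first coordinate is void (and one of the last two is, if $q\in f$); use (P2) with $(t,t;\beta,\beta)$, restricted to $Q-x_1$. If $q=a$, (G5) for $(e,a;f)$ gives $(*,r;s,t)$ with $r,s,t$ distinct, by (G5′); use (P8). If $q=b$, a colouring of $G-f-b$ from (G4′) gives $(*,*;s,t)$ with $s\ne t$; use (P8).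

*$p=x_2$ or $p=y_j$, $q\in V(G)$.* By the renamings above this is the previous case: $p=x_2$ goes with $a\leftrightarrow b$, and $p=y_j$ with $e\leftrightarrow f$ (using (G5) for $(f,\cdot\,;e)$ and the last part of (P8)).

So $G'$ is connected, cubic, uncolourable, and all $G'-p-q$ are colourable; by Lemma 2 it is a bicritical snark. From now on let $|L|\ge3$. Clearly $L'$ consists of $|L|-1\ge2$ pairwise disjoint edges.

**Step 2: (G2) for $L'$.** For $\{g,h\}$ use the standard extension of a colouring of $G-g-h$. For $\{g,\ell\}$ a colouring of $G-g-e$ has boundary $(s,t;\beta,\beta)$; use (P4).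

**Step 3: (G3) for $L'$.** For $(g,h;k)$ use the standard extension of a colouring of $G-g-h$ with $k$ as required. For $(g,\ell;h)$ take a colouring of $G-g-e$ with $h$ as required, by (G3) for $(g,e;h)$, and (P4). For $(g,h;\ell)$ take a colouring of $G-g-h$ with $e$ coloured $\delta$ (resp. $\neq\delta$), by (G3) for $(g,h;e)$, and the standard extension with $\ell$ coloured as $e$.

**Step 4: (G4) for $L'$, pair $(g;h)$.** Here $\delta$ is computed at $g$. If $q\in V(G)\setminus(g\cup h)$, use the standard extension of the colouring from (G4) for $(g;h)$. If $q=z_{ij}$, take $G-g-e$ with $h$ as required (G3); its boundary is $(s,t;\beta,\beta)$, and (P3) applies. If $q=x_i$, take the same colouring; the $x_i$-coordinate is void, and if $u$ is the other coordinate of the first pair, use (P2) with $(u,u;\beta,\beta)$ restricted to $Q-x_i$. If $q=y_j$, do the same with $G-g-f$.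

**Step 5: (G4) for $L'$, pair $(\ell;g)$.** Now $\delta$ is computed at $\ell$, and $q\notin\ell\cup g$.

If $q\in V(Q)\setminus\ell$, take the colouring of $P-\ell-q$ from (P7), with $xy=r=\delta$. The two other edges at $x$ have colours $s,t$, and so do those at $y$. Match it with a colouring of $G-e-f$ whose semiedges have colours $s,t$, so that its $\delta$ is also $r$, and in which $g$ is coloured $\delta$ (resp. $\ne\delta$), by (G3) for $(e,f;g)$. The right type is obtained by Lemma 3, which keeps $\delta$ and the set of $\delta$-coloured edges.

If $q\in V(G)\setminus(e\cup g)$, take $G-e-q$ with $g$ as required, by (G4) for $(e;g)$. Its boundary is $(s,t;\beta,\beta)$, with one of the last two void if $q\in f$; use (P4).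

If $q\in e$, take $G-f-q$ with $g$ as required, by (G4) for $(f;g)$. Its boundary is $(*,u;s,t)$ or $(u,*;s,t)$, with $\delta=s+t$; use the pattern $(u,u;s,t)$ of (P4).

**Step 6: (G4) for $L'$, pair $(g;\ell)$.** Here $\delta$ is computed at $g$, and $q\notin g\cup\ell$.

If $q\in V(G)\setminus e$, take $G-g-q$ with $e$ coloured $\delta$ (resp. $\ne\delta$), by (G4) for $(g;e)$, and the standard extension with $\ell$ coloured as $e$. If $q\in e$, take $G-g-q$ with $f$ coloured $\delta$ (resp. $\neq\delta$), by (G4) for $(g;f)$, and the standard extension with $\ell$ coloured as $f$.

If $q\in\{z_{12},z_{21}\}$, take $G-g-e$ with $f$ coloured $\delta=r$ (G3). The boundary is $(s,t;r,r)$, and (P6) gives $\ell$ the colour $r$ or a colour $\ne r$, as we wish.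

If $q=x_i$, take the same colouring. With $u\in\{s,t\}$ the non-void coordinate of the first pair, use (P2) with $(u,u;r,r)$ and $\ell$ coloured $r$ (resp. $u$). If $q=y_j$, do the same with $G-g-f$ and $e$ coloured $\delta$.

**Step 7: (G5) for $L'$.** For $(g,a';h)$ use the standard extension of the colouring from (G5) for $(g,a';h)$; the edges at $a'$ are not $e$ or $f$, since $L$ is a set of disjoint edges. For $(g,a';\ell)$ the colouring of $G-a'-e$ from (G5) for $(g,a';e)$ has boundary $(s,t;\beta,\beta)$; use (P4). For $(\ell,z;g)$ with $z\in\{z_{11},z_{22}\}$ take a colouring of $G-g-e$ with $f$ coloured $\delta=r$, by (G3) for $(g,e;f)$; its boundary is $(s,t;r,r)$, and (P5) is exactly what we need. $\square$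

## Flower snarks with live spokes

Let $n\ge7$ be odd. The graph $J_n$ consists of *stars* $i\in\mathbb Z_n$. Star $i$ has a *hub* $h^i$ joined by three *spokes* to three leaves. The leaves of stars $i$ and $i+1$ are joined by three *links* forming a perfect matching; the place between two consecutive stars is a *gap*. The leaves of each star are labelled by three *lines* $a,b,c$, and we write $a^i,b^i,c^i$ for the leaves of star $i$. All gaps are *straight* (equal lines are linked) except one, where the linking is a transposition of the lines: the *twist*. Relabelling the leaves of one star next to the twist by that transposition makes this gap straight and moves the twist to the other side of the star. So, by relabelling, the twist can be placed in any prescribed gap.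

Choose for each $i$ a *live spoke* $\varepsilon_i$ of star $i$, on line $l_i$, such that the leaf ends of $\varepsilon_i$ and $\varepsilon_{i+1}$ are never adjacent. This does not depend on the labelling; it says that
$$l_i\neq l_{i+1}\quad\text{whenever the gap between $i$ and $i+1$ is straight.} \tag{1}$$
For instance, let the twist $\tau$ be in the gap $(n,1)$, mapping a line of star $n$ to the line of star $1$ linked with it. Take $l_i=a$ for odd $i<n$, $l_i=b$ for even $i$, and $l_n\in\{a,c\}$ with $\tau(l_n)\ne a$; one of the two works since $\tau$ is injective. We fix this choice. Let $S=\{\varepsilon_i\}$; its edges are pairwise disjoint. Whenever we move the twist below, $l_i$ denotes the line of $\varepsilon_i$ in the labelling then in force.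

**Lemma 9.** $J_n$ has girth at least $6$, and every 6-cycle contains an edge of $S$.

*Proof.* A cycle meeting all stars has length at least $n\ge7$. Otherwise the stars it meets are consecutive, $i,\dots,j$, not all of them, and $i\ne j$ because a star is a tree. In the first star, a leaf on the cycle has no cycle link on the outer side, so it uses its spoke. Hence the cycle meets this star exactly in a path leaf–hub–leaf, and likewise the last star. So the length is at least $6$, with equality only if $j=i+1$ and the cycle consists of two lines $\{l,l'\}$ of two consecutive stars. Label so that this gap is straight. By (1) the sets $\{l,l'\}$ and $\{l_i,l_{i+1}\}$ are both 2-subsets of the three lines, so they meet, and the cycle contains $\varepsilon_i$ or $\varepsilon_{i+1}$. $\square$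

**States.** In a colouring, the colours of the three links of a gap form a vector indexed by lines. If its sum is $0$, the three colours are distinct and the vector is a *0-state*; its *class* is the set of its three cyclic rotations. There are two classes, and the three states of a class have three different entries on each line. If the sum is $\rho\neq0$, the vector is either constant or a *$\rho$-state* with *position* $l$ and *filler* $o\neq\rho$: it has $\rho$ on line $l$ and $o$ on the other two lines. For example $(r,s,t)$ is a 0-state with class $(r,s,t),(t,r,s),(s,t,r)$, and $(s,r,s)$ is an $r$-state with position the second line and filler $s$. Crossing the twist changes the class of a 0-state, and only relabels the position of a $\rho$-state. A star is *normal* if nothing of it is deleted.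

**Lemma 10.** At a normal star with vectors $x,y$ on its two sides the spokes are $x_l+y_l$.

- From a 0-state $x$ one may pass exactly to the two other 0-states of its class; the spoke on line $l$ then has colour $z_l$, where $z$ is the third state of the class.
- From a $\rho$-state with position $l$ and filler $o$ one may pass exactly to the $\rho$-states with position $m\ne l$ and filler $o+\rho$. The spoke on the third line ($\neq l,m$) is $\rho$; the other two spokes are not.
- A constant vector cannot occur at a normal star.

*Proof.* The spokes $s_l$ are distinct, $s_l\neq x_l$, and $y_l=x_l+s_l$. If $x$ is a 0-state, $s$ is an arrangement of the three colours agreeing nowhere with $x$, so one of the two other rotations of $x$, and $y=x+s$ is the remaining one. If $x$ is a $\rho$-state, the two lines $\ne l$ forbid the colour $o$, so $s_l=o$, and these two lines carry $\rho$ and $o'=o+\rho$ in either order. The line with spoke $o'$ gets $y=o+o'=\rho$; the one with spoke $\rho$ gets $o+\rho=o'$; line $l$ gets $\rho+o=o'$. If $x$ is constant, three distinct spokes would all avoid one colour. $\square$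

**Lemma 11** (Isaacs)**.** $J_n$ is not colourable.

*Proof.* The spokes at a hub sum to $0$, so all gap vectors have the same sum. No gap vector is constant. If all are 0-states, the class changes exactly once around the ring, at the twist. If all are $\rho$-states, the filler changes $n$ times, an odd number, between the two colours different from $\rho$. Both are impossible. $\square$

**Lemma 12.** Consider $N\ge2$ consecutive normal stars. Any 0-state on one outer side can be joined to any 0-state of the same class on the other outer side (of the opposite class, if the twist is in one of the gaps involved). Any $\rho$-state position can be joined to any position, with or without the twist, and the filler is unchanged if and only if $N$ is even.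

*Proof.* By Lemma 10 we walk $N$ steps among three items, each step going to a different item and both different items being allowed, possibly with one bijective relabelling on the way. The first $N-1\ge1$ steps can end in at least two items, since already the last of them has two possible results. At least one of these differs from the item from which the last step could not reach the target, so the last step can reach the target. The filler alternates. The step relation is symmetric, so walks may be built from either end. $\square$

**Example: flower snarks have defect three.** (That $J_n$ is a snark is part of Lemma 15.) With the gap between stars $1,2$ straight, consider the 6-cycle $h^1b^1b^2h^2c^2c^1$. Put left links $(r,s,t)$ at $a^1,b^1,c^1$, then $h^1a^1=s$, $a^1a^2=t$, $h^2a^2=r$, and right links $(s,r,t)$ at $a^2,b^2,c^2$. This is proper at $a^1$ and $a^2$, and the two 0-states are of opposite classes, so by Lemma 12 the colouring extends through the other $n-2$ stars and the twist. The colours leaving the cycle are $s$ at $h^1,b^1$; $r$ at $b^2,h^2$; $t$ at $c^2,c^1$. Let $h^1b^1,\ b^2h^2,\ c^2c^1$ carry the two colours missing at their ends and the other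 three cycle edges none. We get three perfect matchings with three uncovered edges; with Lemma 5, $\mathrm{df}(J_n)=3$. So the 6-cycles really must go.

**Lemma 13.** Let $l,m,m'$ be the three lines and $x$ a 0-state on one side of a star. On the other side one may have the following.

- If the spoke on $l$ or the leaf on $l$ is deleted: (i) $\rho=x_l$, position $m$, filler $x_m$, for either choice of $m\neq l$; (ii) $\rho=x_m$ for either $m\ne l$, position $l$, filler $x_l$.
- If the leaf on $l$ is deleted, also: (iii) $\rho=x_m$, position $m'$, filler $x_l$; here the two links at the deleted leaf have equal colours.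
- If the hub is deleted: (iv) $\rho=x_m$, position $m'$, filler $x_{m'}$; here the spokes on $m,m'$ have equal colours.

*Proof.* Let $x=(r,s,t)$ in the order $(l,m,m')$.

| option | $y$ | spokes |
|---|---|---|
| (i) | $(s,r,s)$ | $t,\,r$ on $m,m'$ |
| (ii) | $(s,r,r)$ | $t,\,s$ on $m,m'$ |
| (iii) | $(r,r,s)$ | $t,\,r$ on $m,m'$ |
| (iv) | $(t,t,s)$ | $s,\,r,\,r$ on $l,m,m'$ |

In (i)–(iii) the conditions are that the spokes on $m,m'$ are nonzero and distinct, and that $x_l\neq y_l$ if the leaf on $l$ is present (which concerns (i) and (ii) only). In (iv) the only condition is that the spokes are nonzero. All hold. $\square$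

By (i) and (ii), every $\rho$ is available when a spoke or a leaf is deleted. If moreover $\rho=x_l$, then (i), used with both choices of $m$, offers both colours $\neq\rho$ as filler. We then call the star *flexible*.

**Two defective stars.** Let $i\ne j$ be stars, in each of which one spoke or one vertex is deleted. The other $n-2$ stars are normal and form two arcs. Declare one arc the *0-arc*, with $M$ normal stars, and the other the *$\rho$-arc*, with $N=n-2-M$ normal stars, and place the twist in a gap of the $\rho$-arc, so that the 0-arc is straight. The 0-arc will carry 0-states and the $\rho$-arc $\rho$-states. Let $x^i,x^j$ be the 0-states next to $i,j$ on the 0-arc. By Lemmas 10 and 12 they can be joined if they are of one class and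
$$x^i=x^j\ \text{ if } M=0;\qquad x^i\ne x^j\ \text{ if } M=1;\qquad \text{no condition if } M\ge2. \tag{2}$$

**Lemma 14.** Let $N\ge2$. Suppose (2) holds, and options from Lemma 13 with the same $\rho$ are chosen at $i$ and at $j$, with fillers $\mathrm{fill}_i,\mathrm{fill}_j$ satisfying
$$\mathrm{fill}_i=\mathrm{fill}_j\ \text{ if and only if $N$ is even.} \tag{3}$$
Then there is a colouring with these data. If one of the two stars is flexible, (3) can be achieved whatever option with the same $\rho$ is chosen at the other. If a spoke is deleted at $i$, its two semiedges have sum $\delta=\rho$.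

*Proof.* The positions and fillers on the $\rho$-arc are joined by Lemma 12. A flexible star adjusts its filler. For the last statement use parity on star $i$: the links on the two sides have sums $0$ and $\rho$. $\square$

Since $M+N=n-2\ge5$, the longer arc always has at least $3$ normal stars.

**Lemma 15.** For *any* two spokes in different stars, $J_n$ minus the two spokes is colourable. $J_n$ is a bicritical snark.

*Proof.* Let the spokes be in stars $i,j$, on lines $l,l'$. Let the shorter arc be the 0-arc, choose $x^i,x^j$ with (2), and put $\rho=x^i_l$, so $i$ is flexible. At $j$ use (i) or (ii). Lemma 14 applies.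

Now let $p\ne q$ be vertices. If they are in different stars, choose a spoke at $p$ and a spoke at $q$, colour $J_n$ minus these spokes, and delete $p,q$. If they are in the same star $i$, at least one of them is a leaf, say on line $l$. Let $y$ on the right and $x$ on the left of star $i$ be 0-states agreeing exactly on line $l$. They differ by a transposition, so they are of opposite classes, and by Lemma 12 they are connected around the ring through the $n-1$ normal stars and the twist. A remaining leaf of star $i$ lies on a line $\ne l$, so its two links have different colours, and its spoke gets the third colour. If the hub is present, both $p$ and $q$ are leaves, so the hub has one spoke and two free semiedges and can be coloured.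

$J_n$ is connected, cubic and uncolourable, so Lemma 2 finishes the proof. $\square$

## Controlling a third live spoke

**Lemma 16.** Let $i,j,k$ be distinct stars and $\varepsilon'$ any spoke of star $j$, on line $l'$. Then $J_n-\varepsilon_i-\varepsilon'$ has a colouring with $\varepsilon_k$ coloured $\delta$ and one with $\varepsilon_k$ coloured $\neq\delta$.

*Proof.* Let the arc between $i$ and $j$ that contains $k$ have $N\ge1$ normal stars (including $k$), and the other arc $M=n-2-N$. By Lemma 14, $\delta=\rho$ in all colourings below.

**Step 1: $M\ge2$; star $k$ on the 0-arc.** The purpose is to steer the 0-states around $k$. Let the arc of $k$ be the straight 0-arc; the $\rho$-arc has $M\ge2$ normal stars, so Lemma 14 is applicable. Choose $x^i$ and $\rho=x^i_{l_i}$; then $i$ is flexible, and any $x^j$ we arrive at can be completed. Let $z$ be the state of the class with $z_{l_k}=\rho$. By Lemma 10, $\varepsilon_k$ has colour $\rho=\delta$ if and only if both states around star $k$ differ from $z$. Read the arc from $i$ to $j$. If $k$ is adjacent to $i$ on this arc, then $l_k\ne l_i$ by (1), so $x^i_{l_k}\neq\rho$, and the state before $k$, namely $x^i$, is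 not $z$. Otherwise choose the state just before $k$ to be $\ne z$; it only has to differ from its predecessor, which leaves two candidates. After $k$ take the state different from $z$ and from the state before $k$ (then $\varepsilon_k$ is coloured $\rho$), or take $z$ (then it is not). Continue arbitrarily to $j$.

**Step 2: $M\le1$; set-up with $k$ on the $\rho$-arc.** Now $N\ge n-3\ge4$. Let the other arc be the straight 0-arc and the arc of $k$ the $\rho$-arc, with the twist in a gap not incident with star $k$ (the $\rho$-arc has $N+1\ge5$ gaps). By Lemma 10,
$$\varepsilon_k \text{ has colour }\rho\ \text{ if and only if neither position around star $k$ is } l_k. \tag{4}$$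
Let $(\mathrm{pos}_i,\mathrm{fill}_i)$ and $(\mathrm{pos}_j,\mathrm{fill}_j)$ be the $\rho$-states next to $i$ and $j$. As $n$ is odd, (3) reads: $\mathrm{fill}_i\ne\mathrm{fill}_j$ if $M=0$, where $N=n-2$ is odd; and $\mathrm{fill}_i=\mathrm{fill}_j$ if $M=1$, where $N=n-3$ is even. If $M=0$ we write $x=x^i=x^j$.

**Step 3: $M\le1$, $k$ adjacent to neither $i$ nor $j$ on its arc.** Take $\rho=x^i_{l_i}$, so $i$ is flexible, use (i) or (ii) at $j$, and arrange (3). Now $\mathrm{pos}_i,\mathrm{pos}_j$ are fixed, and only positions have to be joined. Let there be $B\geq1$ normal stars between $i$ and $k$ and $C\ge1$ between $k$ and $j$; then $B+C=N-1\ge3$, so one of them is at least $2$. If $C\ge2$, start from $\mathrm{pos}_i$ and reach before $k$ a position $u\neq l_k$; this is possible since the last of the $B\ge1$ steps has two possible results and the gap before $k$ is straight. At $k$ move to the line $\ne u,l_k$ (colour $\rho$, by (4)) or to $l_k$ (colour $\neq\rho$), and then reach $\mathrm{pos}_j$ in $C\ge2$ steps by Lemma 12. If $C=1$, then $B\ge2$, and we do the same starting from $\mathrm{pos}_j$ and ending at $\mathrm{pos}_i$.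

**Step 4: $M\le1$, $k$ adjacent to $i$.** The gap between them is straight, so $l_k\ne l_i$. Let $m$ be the third line. We arrange $\mathrm{pos}_i\in\{m,l_i\}$ together with (3):

- $M=0$, $l'\neq l_i$: put $\rho=x_{l'}$. At $i$ use (ii), so $\mathrm{pos}_i=l_i$. Star $j$ is flexible.
- $M=0$, $l'=l_i$: put $\rho=x_{l_i}$. At $i$ use (i) with position $m$ and filler $x_m$; at $j$ use (i) with position $l_k$ and filler $x_{l_k}\ne x_m$.
- $M=1$, $l'\ne l_i$: choose $x^j$ in the class of $x^i$ with $x^j_{l'}=x^i_{l_i}=:\rho$. Then $x^j\ne x^i$, as required by (2), because $x^i_{l'}\ne x^i_{l_i}$. At $i$ use (i) with position $m$. Star $j$ is flexible.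
- $M=1$, $l'=l_i$: choose $x^j$ with $x^j_{l_i}=x^i_m$; then $x^j\ne x^i$. Put $\rho=x^i_{l_i}$. At $i$ use (i) with position $m$ and filler $x^i_m$; at $j$ use (ii), possible since $\rho\ne x^j_{l'}$, with filler $x^j_{l'}=x^i_m$. The fillers are equal.

Now $\mathrm{pos}_i\ne l_k$. At $k$ move to the line $\neq\mathrm{pos}_i,l_k$ (colour $\rho$) or to $l_k$ (colour $\neq\rho$), and then reach $\mathrm{pos}_j$ in $N-1\ge3$ steps.

**Step 5: $M\le1$, $k$ adjacent to $j$.** Then $k$ is not adjacent to $i$, as $N\ge4$. Before $k$ any position can be reached from $\mathrm{pos}_i$ in $N-1\ge3$ steps, and the position after $k$ is $\mathrm{pos}_j$.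

For a colour $\ne\rho$: take $\rho=x^i_{l_i}$ with $i$ flexible, (i) or (ii) at $j$, and (3). If $\mathrm{pos}_j\ne l_k$, let the position before $k$ be $l_k$; otherwise let it be any position $\ne\mathrm{pos}_j$.

For the colour $\rho$ we need $\mathrm{pos}_j\neq l_k$ and (3); then we take before $k$ the line different from $\mathrm{pos}_j$ and $l_k$.

- $l'=l_k$: put $\rho=x^j_{l'}$. Star $j$ is flexible by (i), whose positions are $\neq l'=l_k$; at $i$ use (i) or (ii).
- $l'\ne l_k$, and either $M=1$, or $M=0$ and $l_i\ne l'$: arrange $x^j_{l'}\neq x^i_{l_i}$. This is automatic if $M=0$; if $M=1$, the two choices of $x^j$ have different $l'$-entries, so one works. Put $\rho=x^i_{l_i}$; $i$ is flexible, and at $j$ use (ii), with $\mathrm{pos}_j=l'$.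
- $l'\neq l_k$, $M=0$, $l_i=l'$: put $\rho=x_{l'}$. At $j$ use (i) with position the line $\neq l',l_k$; $i$ is flexible.

All cases are covered. $\square$

**Proposition 17.** $(J_n,S)$ is good.

*Proof.* (G1) and (G2) are Lemma 15, and (G3) is Lemma 16 with $\varepsilon'=\varepsilon_j$.

**Step 1: (G4) for $(\varepsilon_i;\varepsilon_k)$, $q$ in a star $j\ne i,k$.** Apply Lemma 16 with $\varepsilon'$ a spoke at $q$, and delete $q$. The value of $\delta$, computed at $\varepsilon_i$, is unchanged.

**Step 2: (G4) for $(\varepsilon_i;\varepsilon_k)$, $q$ in star $i$.** Since $q\notin\varepsilon_i$, $q$ is the leaf on a line $l'\neq l_i$. Let $l''$ be the third line. Let the vectors on the two sides of star $i$ be $(r,s,t)$ and $(t,s,r)$ in the order $(l_i,l',l'')$; they are of opposite classes. The semiedge of $\varepsilon_i$ at its leaf gets $s$, the spoke on $l''$ gets $s$, and at the hub the semiedges of $\varepsilon_i$ and of the spoke on $l'$ get $r,t$ in an order of our choice. So $\delta$ may be chosen as $s+r=t$ or as $s+t=r$, without changing anything else. Hence it suffices that $\varepsilon_k$ has a colour in $\{r,t\}$: we can then make $\delta$ equal to it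 or different from it.

All stars but $i$ are normal. Besides $k$ there are $n-2\ge5$ of them, so on one side of $k$ there are at least $3$. Start from star $i$ on the other side, and put the twist in the last gap of the walk around the ring back to $i$. Reach some state $v$ before $k$. The two possible moves at $k$ give $\varepsilon_k$ the two colours $\ne v_{l_k}$ (Lemma 10), and one of these is in $\{r,t\}$. Then continue by Lemma 12 to the prescribed vector on the far side of star $i$.

**Step 3: (G4) for $(\varepsilon_i;\varepsilon_k)$, $q$ in star $k$.** Now $q$ is the leaf on a line $l'\ne l_k$; let $l''$ be the third line. Let the shorter arc between $i$ and $k$ be the 0-arc and $\rho=x^i_{l_i}$, so $i$ is flexible and $\delta=\rho$. With $x^k=(r,s,t)$ in the order $(l',l_k,l'')$ and $y$ the vector on the other side of star $k$, Lemma 13 with $l=l'$ offers: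

| $\rho$ | $y$ | by | colour of $\varepsilon_k$ |
|---|---|---|---|
| $r$ | $(t,t,r)$ | (i) | $s+t=r=\rho$ |
| $t$ | $(t,r,r)$ | (ii) | $s+r=t=\rho$ |
| $r$ | $(s,r,s)$ | (i) | $s+r=t\neq\rho$ |
| $s$ | $(s,r,r)$ | (ii) | $s+r=t\ne\rho$ |
| $t$ | $(r,t,r)$ | (iii) | $s+t=r\neq\rho$ |

So "$\neq\delta$" is possible for every $\rho$, and "$=\delta$" is possible whenever $\rho\ne s$, that is, whenever
$$x^i_{l_i}\ne x^k_{l_k}. \tag{5}$$
Now (5) can be arranged. If the 0-arc has no normal star, then $x^i=x^k$, and $l_i\neq l_k$ by (1), so (5) holds. Otherwise at least two states are available for $x^k$, with different entries on $l_k$, and one of them works. Lemma 14 completes the colouring.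

**Step 4: (G5) for $(\varepsilon_i,v;\varepsilon_j)$, $v$ an end of $\varepsilon_i$.** Let the shorter arc between $i$ and $j$ be the 0-arc and $\rho=x^j_{l_j}$, so $j$ is flexible. By the argument for (5) we may choose the states so that $x^j_{l_j}\ne x^i_{l_i}$, that is, $\rho=x^i_m$ for some $m\ne l_i$. At star $i$ use (iv) if $v$ is the hub and (iii) if $v$ is the leaf, both with $l=l_i$. In both cases the two edges at $v$ other than $\varepsilon_i$ get equal colours. Lemma 14 completes the colouring. $\square$

## From $n$ live edges to two

**Proposition 18.** For each odd $n\ge7$ there is a good pair $(K_n,\{e,f\})$ such that $K_n$ has order $12n-16$ and girth at least $5$, every 6-cycle of $K_n$ contains $e$ or $f$, and $e,f$ are at distance at least $3$.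

*Proof.* Start with $(J_n,S)$. Form the dot product with $P$ at $(\varepsilon_1,\varepsilon_4)$, and then repeatedly at (the latest $\ell$, some remaining $\varepsilon_j$), until two live edges remain. These are $n-2$ products, each performed with at least three live edges, so by Proposition 8 all pairs are good. Each product adds $8$ vertices, so $|K_n|=4n+8(n-2)=12n-16$.

*Distances.* An edge of $J_n$ changes the star index by at most $1$, and $n\ge7$, so $\varepsilon_1,\varepsilon_4$ are at distance at least $3$. Next let $\ell=z_{11}z_{22}$ be the live edge of a copy of $Q$ attached at $(e',f')$. The neighbours of its ends are the $x_i,y_j$, and the neighbours of those lie in $V(Q)\cup e'\cup f'$. So all vertices within distance $2$ of $\ell$ lie in $V(Q)\cup e'\cup f'$. Every other live edge is disjoint from this set, hence at distance at least $3$ from $\ell$. So Lemma 7 applies at each step, and the final pair, which is the latest $\ell$ and one $\varepsilon_j$, is at distance at least $3$.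

*Girth and 6-cycles.* At the start use Lemma 9. At each step Lemma 7 keeps the girth at least $5$, and a 6-cycle of the new graph is either an old one avoiding the two consumed edges, so it contains another live edge, or it lies in $Q$, so it contains the new $\ell$ by (P1). $\square$

## Joining two graphs through a tree with six vertices

Let $(K_1,\{e_1,f_1\})$ and $(K_2,\{e_2,f_2\})$ be pairs as in Proposition 18, obtained from $J_n$ and $J_m$ (so $K_1,K_2$ abbreviate $K_n,K_m$). Write $e_\nu=a_\nu b_\nu$ and $f_\nu=c_\nu d_\nu$. Let $T$ be the tree with leaves $1,2,3,4$ and inner vertices $u\sim1,4$ and $w\sim2,3$, with $u\sim w$. Let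
$$G^*=G_{n,m}=(K_1-e_1-f_1)\cup T\cup(K_2-e_2-f_2)$$
with the additional edges $a_11,\ b_12,\ c_13,\ d_14$ and $a_21,\ b_23,\ c_22,\ d_24$. So $e_1,f_1$ are attached to the leaf pairs $12|34$ and $e_2,f_2$ to $13|24$.

**Step 1: $G^*$ as a dot product.** This is the use of the second factor announced earlier. Let $H$ be the dot product of $K_1$ with $P$ at $(e_1,f_1;xy)$; by Proposition 8 it is a bicritical snark. Put $1=x_1$, $2=x_2$, $3=y_1$, $4=y_2$, $u=z_{12}$, $w=z_{21}$. Then $T=Q-z_{11}-z_{22}$, the other neighbours of $z_{11}$ in $H$ are $1,3$, and those of $z_{22}$ are $2,4$. So $G^*$ is the dot product of $K_2$ and $H$ at $(e_2,f_2;z_{11}z_{22})$. The part $H-z_{11}-z_{22}$ is connected, since $T$ is connected and every component of $K_1-e_1-f_1$ is attached to it. Hence $G^*$ is connected and cubic, and uncolourable by Lemma 6. Its order is $(12n-16)+(12m-16)+6=12(n+m)-26$.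

**Step 2: no 6-cycles.** By Lemma 7 for $K_1$ and $P$, the graph $H$ has girth at least $5$, and its 6-cycles lie in $K_1-e_1-f_1$ or in $Q$. The first is impossible, since every 6-cycle of $K_1$ contains $e_1$ or $f_1$; so they lie in $Q$ and contain $z_{11}z_{22}$. By Lemma 7 for $K_2$ and $H$, the graph $G^*$ has girth at least $5$, and its 6-cycles lie in $K_2-e_2-f_2$, which has none, or in $H-z_{11}-z_{22}$, which has none. So $G^*$ has no 6-cycle.

**Step 3: symmetries.** The aim is to shorten the case list for bicriticality. The leaf permutations $(12)(34)$, $(13)(24)$, $(14)(23)$ induce automorphisms of $T$ (the sets $\{1,4\},\{2,3\}$ are kept or exchanged), and they preserve the pairings $12|34$ and $13|24$. They only reverse or exchange the edges $e_\nu,f_\nu$, and act transitively on the leaves. The permutation $(23)$ induces an automorphism of $T$ and exchanges the two pairings, hence the roles of $K_1$ and $K_2$. Goodness does not depend on how the live edges and their ends are named, so we may rename accordingly.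

**Step 4: $p,q\in V(K_1)\cup V(T)$.** Here $V(K_1)\cup V(T)=V(H)\setminus\{z_{11},z_{22}\}$. Take a colouring of $H-p-q$. Since $z_{11},z_{22}$ are present and adjacent, the edges from $z_{11}$ to $1,3$ and those from $z_{22}$ to $2,4$ carry the same two colours $s,t$. Match this with a colouring of $K_2-e_2-f_2$ from (G2), of the right type by Lemma 3. If $p,q\in V(K_2)\cup V(T)$, use the symmetry $(23)$.

**Step 5: $p\in V(K_1)$, $q\in V(K_2)$; notation.** Let $A_i$ and $B_i$ be the colours of the edges from leaf $i$ to $K_1$ and to $K_2$, and $C_i$ the colour of the edge of $T$ at leaf $i$. So $e_1$ has boundary $(A_1,A_2)$, $f_1$ has $(A_3,A_4)$, $e_2$ has $(B_1,B_3)$ and $f_2$ has $(B_2,B_4)$. At leaf $i$ we need $A_i\ne B_i$ and $C_i=A_i+B_i$. If exactly one of $A_i,B_i$ is void (the end in $K_\nu$ is deleted), the only condition is that $C_i$ differs from the other; if both are void, there is no condition. At $u$ the colours $C_1,C_4,uw$ must be distinct, and at $w$ the colours $C_2,C_3,uw$.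

**Step 6: $p\notin e_1\cup f_1$ and $q\notin e_2\cup f_2$.** By (G4) take a colouring of $K_2-e_2-q$ with $f_2$ coloured $\neq\delta$, and name $\delta=r$. Then $\{B_1,B_3\}=\{s,t\}$ and $B_2=B_4\in\{B_1,B_3\}$.

If $B_2=B_4=B_3$, name $B=(t,s,s,s)$. By (G4) for $(e_1;f_1)$ a colouring of $K_1-e_1-p$ with $f_1$ coloured $\delta$ gives $A=(s,t,r,r)$ after permuting colours.

If $B_2=B_4=B_1$, name $B=(s,s,t,s)$. By (G4) for $(f_1;e_1)$ a colouring of $K_1-f_1-p$ with $e_1$ coloured $\delta$ gives $A=(r,r,s,t)$.

**Step 7: $p\in e_1\cup f_1$ and $q\notin e_2\cup f_2$, or conversely.** By the symmetries let $p=a_1$ in the first situation. By (G2) and Lemma 3 there is a colouring of $K_1-e_1-f_1$ with $(A_1,A_2;A_3,A_4)=(s,t;s,t)$; deleting $a_1$ gives $A=(*,t,s,t)$. By (G4) a colouring of $K_2-e_2-q$ with $f_2$ coloured $\delta$ gives $B=(s,r,t,r)$. The converse situation follows by $(23)$.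

**Step 8: $p\in e_1\cup f_1$ and $q\in e_2\cup f_2$.** Again let $p=a_1$. By (G2) and Lemma 3, colourings of $K_\nu-e_\nu-f_\nu$ of either type exist.

- $q=a_2$: (G5) for $(e_1,a_1;f_1)$ gives $A=(*,r,s,t)$. The type $(B_1,B_3;B_2,B_4)=(t,r;t,r)$ gives $B=(*,t,r,r)$.
- $q=b_2$: $A=(*,t,s,t)$ from $(s,t;s,t)$; $(r,s;r,s)$ gives $B=(r,r,*,s)$.
- $q=c_2$: $A=(*,r,s,r)$ from $(s,r;s,r)$; $(s,t;s,t)$ gives $B=(s,*,t,t)$.
- $q=d_2$: $A=(*,t,s,t)$ from $(s,t;s,t)$; $(r,t;r,t)$ gives $B=(r,r,t,*)$.

The following table completes Steps 6–8.

| case | $A$ | $B$ | $C$ | $uw$ |
|---|---|---|---|---|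
| Step 6, first | $(s,t,r,r)$ | $(t,s,s,s)$ | $(r,r,t,t)$ | $s$ |
| Step 6, second | $(r,r,s,t)$ | $(s,s,t,s)$ | $(t,t,r,r)$ | $s$ |
| Step 7 | $(*,t,s,t)$ | $(s,r,t,r)$ | $(r,s,r,s)$ | $t$ |
| Step 8, $a_2$ | $(*,r,s,t)$ | $(*,t,r,r)$ | $(t,s,t,s)$ | $r$ |
| Step 8, $b_2$ | $(*,t,s,t)$ | $(r,r,*,s)$ | $(s,s,r,r)$ | $t$ |
| Step 8, $c_2$ | $(*,r,s,r)$ | $(s,*,t,t)$ | $(r,s,r,s)$ | $t$ |
| Step 8, $d_2$ | $(*,t,s,t)$ | $(r,r,t,*)$ | $(s,s,r,r)$ | $t$ |

Where neither $A_i$ nor $B_i$ is void, they differ and $C_i$ is their sum. Where exactly one is void, $C_i$ differs from the other: in Step 7, $C_1=r\ne s=B_1$; for $b_2$, $C_1=s\ne r=B_1$ and $C_3=r\neq s=A_3$; for $c_2$, $C_1=r\ne s=B_1$ and $C_2=s\ne r=A_2$; for $d_2$, $C_1=s\ne r=B_1$ and $C_4=r\neq t=A_4$. In each row $C_1,C_4,uw$ are distinct, and so are $C_2,C_3,uw$.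

So $G^*$ is a connected uncolourable cubic graph with $G^*-p-q$ colourable for all $p\neq q$, and by Lemma 2 it is a bicritical snark. It has girth at least $5$ and no 6-cycle, so Lemma 5 gives
$$\mathrm{df}(G_{n,m})\ge4 .$$
This already disproves the conjecture.

## Three perfect matchings leaving four edges of $G_{n,m}$ uncovered

To finish Theorem 1 we show $\mathrm{df}(G^*)\le4$. We say that an edge *carries* a colour if it lies in the perfect matching named by that colour. The plan is to exhibit three perfect matchings of $J_n$ with four uncovered edges along an 8-cycle away from $S$, and to push them through all dot products.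

**Step 1: an 8-cycle in $J_n$.** With our choice of $S$ the twist is in the gap $(n,1)$, $l_1=l_3=a$ and $l_2=b$, and the gaps between stars $1,2,3$ are straight. Consider the 8-cycle
$$Z=h^1\,b^1\,b^2\,b^3\,h^3\,c^3\,c^2\,c^1 .$$
It contains no edge of $S$, since it uses only the stars $1,2,3$ and $\varepsilon_1=h^1a^1$, $\varepsilon_2=h^2b^2$, $\varepsilon_3=h^3a^3$. Outside $Z$ put: left links $(r,s,t)$ at $a^1,b^1,c^1$; then
$$h^1a^1=s,\quad a^1a^2=t,\quad h^2a^2=s,\quad a^2a^3=r,\quad h^3a^3=t,\quad h^2b^2=r,\quad h^2c^2=t;$$
and right links $(s,r,t)$ at $a^3,b^3,c^3$. This is proper at $a^1$ (colours $r,s,t$), at $a^2$ ($t,s,r$), at $a^3$ ($r,t,s$) and at $h^2$ ($s,r,t$). The 0-states $(r,s,t)$ and $(s,r,t)$ are of opposite classes, so by Lemma 12 the colouring extends through the $n-3\ge4$ other stars and the twist.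

The colours leaving $Z$ are $s$ at $h^1,b^1$; $r$ at $b^2,b^3$; $t$ at $h^3,c^3$; $t$ at $c^2,c^1$. Let each of $h^1b^1,\ b^2b^3,\ h^3c^3,\ c^2c^1$ carry the two colours different from the colour leaving at its ends, and let the other four edges of $Z$ carry none. Then every vertex is incident with each colour exactly once, so each colour is a perfect matching of $J_n$. Exactly four edges are uncovered, and every edge of $S$ carries exactly one colour.

**Step 2: passing through a dot product.** Suppose $G$ has three perfect matchings with exactly four uncovered edges, and the edges $e,f$ carry exactly one colour each, $\alpha$ and $\beta$. Suppose $H-x-y$ has a colouring with boundary $(\alpha,\alpha;\beta,\beta)$. Remove $e,f$, colour $H-x-y$ in this way, and let the new edges at $a,b$ carry $\alpha$ and those at $c,d$ carry $\beta$. Again every vertex of the dot product sees each colour exactly once, the same four edges are uncovered, and every edge of $H-x-y$ carries exactly one colour.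

**Step 3: reaching $K_1$.** In the chain of Proposition 18 the second factor is $P$, and (P2) supplies the colouring of $Q$. The new live edge carries one colour, and the other live edges keep their single colours. So $K_1$ has three perfect matchings with exactly four uncovered edges, in which $e_1,f_1$ carry single colours $\alpha,\beta$.

**Step 4: reaching $G^*$.** By the symmetry $(23)$, $G^*$ is also the dot product of $K_1$ at $(e_1,f_1)$ with $H_2$ at its edge $z_{11}z_{22}$, where $H_2$ is the dot product of $K_2$ and $P$. By Proposition 8, $H_2$ is a bicritical snark, so by Lemma 4 the graph $H_2-z_{11}-z_{22}$ has a colouring with boundary $(\alpha,\alpha;\beta,\beta)$. By Step 2, $G^*$ has three perfect matchings leaving exactly four edges uncovered.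

Hence $\mathrm{df}(G_{n,m})=4$, and the proof of Theorem 1 is complete. $\blacksquare$
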